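# Removing the dimension factor from the star-number term in agnostic active learning

## 1. Six points, twenty concepts

Let the instance space be $\{a_1,a_2,a_3,a_4,b_1,b_2\}$. A concept "marks" (gives label $1$ to) at most one of the $a$'s and an arbitrary subset of the $b$'s. There are $5\cdot 4=20$ concepts. Put mass $1/6$ on every point, let labels be noiseless, and ask a learner to find the target up to error $\varepsilon<1/6$, that is, exactly. The learner sees as many unlabeled points as it likes and pays one unit for each label it asks for. How many labels must it buy?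

Six are enough: buy every label once. Fewer than six are not enough in the worst case. Suppose all answers so far are $0$ and some point $x$ has not been queried. Then the empty concept and the concept marking only $x$ are both consistent with the answers, and they differ at $x$. So the price is exactly $6$.

Now compute two combinatorial parameters. The VC dimension is $d=3$: the set $\{a_1,b_1,b_2\}$ is shattered, every set of four points contains two of the $a$'s, and two $a$'s are never both marked. The second parameter measures what we just used: around the empty concept, each of the six points can be flipped alone by some concept. The number of such individually flippable points is called the star number $\mathfrak s$, and here $\mathfrak s=6$.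

A general upper bound, recalled below, has in its lower-order part the quantity $\mathfrak s d=18$, three times the number of points in the space. With noiseless labels on six points the factor $d=3$ is clearly a waste. The question of this lecture is whether it is a waste always, for every class and with arbitrary label noise.

## 2. Query complexity and the term $\mathfrak s d$

Let $\mathcal X$ be an instance space and $\mathbb C$ a class of classifiers $h:\mathcal X\to\{0,1\}$ with finite VC dimension $d\ge1$. For a distribution $P$ on $\mathcal X\times\{0,1\}$ put $\mathrm{er}_P(h)=P\{(x,y):h(x)\ne y\}$.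

**Definition (star number).** $\mathfrak s$ is the largest integer $s$ for which there are distinct $x_1,\dots,x_s\in\mathcal X$ and $h_0,h_1,\dots,h_s\in\mathbb C$ such that, for each $i$, $h_i$ and $h_0$ disagree on $x_i$ and agree on every $x_j$ with $j\ne i$. If there is no largest such integer, $\mathfrak s=\infty$, and $\min\{\infty,a\}=a$.

We call $h_0$ the center and $h_1,\dots,h_s$ the leaves. As an example, take thresholds $h_a(x)=1[x\ge a]$, $a=1,\dots,M+1$, on $\{1,\dots,M\}$ with $M\ge2$. Here $d=1$. The points $a-1,a$ with $1<a\le M$ form a star with center $h_a$ and leaves $h_{a-1},h_{a+1}$, so $\mathfrak s\ge2$. Among three points, two have the same label under the center. A threshold that flips the one farther from the cut also flips the nearer one. So $\mathfrak s=2$. By contrast, the class of indicators of at most one point of an $N$-point set also has $d=1$ but $\mathfrak s=N$: center the empty set, leaves the singletons. In general $1\le d\le\mathfrak s$, because a shattered set is a star set.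

**Definition (query complexity).** In stream-based agnostic active learning the learner sees an unlimited sequence of i.i.d. points $X_1,X_2,\dots$ from the marginal $P_{\mathcal X}$ and may request the label $Y_i$ of any $X_i$, where the pairs $(X_i,Y_i)\sim P$ are i.i.d. It outputs a classifier $\hat h$, which need not lie in $\mathbb C$. For $\varepsilon,\delta\in(0,1)$, $\beta\in[0,1]$, $\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)$ is the smallest $n$ for which some algorithm makes at most $n$ label queries and, for every $P$ with $\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\beta$, satisfies $\mathrm{er}_P(\hat h)\le\inf_{h\in\mathbb C}\mathrm{er}_P(h)+\varepsilon$ with probability at least $1-\delta$.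

Constants in $O(\cdot)$ and $\tilde O(\cdot)$ are universal: they do not depend on $\mathbb C,\mathcal X,d,\mathfrak s,\varepsilon,\delta,\beta$. Moreover $\tilde O(A)$ means at most $A\cdot c(\log\frac e\varepsilon\log\frac e\delta\log(ed))^c$ with $c$ universal. No factor polynomial in $d$ may hide. The source of the problem, "Agnostic Active Learning Is Always Better Than Passive Learning", has the bound
$$\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)=O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+\tilde O\Big(\min\Big\{\mathfrak sd,\frac d\varepsilon\Big\}\Big),$$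
whose leading term matches a lower bound, and the conjecture is that $\mathfrak sd$ can be reduced to $\mathfrak s$. It can.

**Theorem 1.** There is a universal constant $c_0$ such that for every $\mathbb C$ with $1\le d<\infty$ and all $\varepsilon,\delta\in(0,1)$, $\beta\in[0,1]$,
$$\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)\le c_0\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+c_0\min\Big\{\mathfrak s,\frac d\varepsilon\Big\}\Big(\log\tfrac e\varepsilon\,\log\tfrac e\delta\,\log(ed)\Big)^{c_0}.$$

**Theorem 2 (sharpness).** (a) For every $\mathbb C$, if $\delta\le\frac14$ and $t:=\min\{\mathfrak s,\lfloor1/(2\varepsilon)\rfloor\}\ge1$, then $\mathrm{QC}_a(\varepsilon,\delta;0,\mathbb C)\ge t/2$. (b) For all $d\ge1$, $N\ge32d$, $\varepsilon\le1/256$, $\delta\le1/4$ there is a class with VC dimension $d$ and $\mathfrak s=N$ such that $\mathrm{QC}_a(\varepsilon,\delta;0,\mathbb C)\ge\frac1{32}\min\{\mathfrak s,\frac d{8\varepsilon}\}$.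

Computation and unlabeled data are free, and the learner may depend on $\mathbb C,d,\mathfrak s,\varepsilon,\delta,\beta$. Concepts are measurable and $\mathbb C$ satisfies the standard measurability condition under which the VC uniform laws hold; this is used only in fact (F1) of Section 5, since everything after that concerns finite classes on finite sets.

## 3. Noiseless labels: counting stars by exchangeability

Let us see that without noise the factor $d$ is not needed, because the argument will be our main tool. Let $\mathcal X$ be finite for this section, let $h^*\in\mathbb C$ have $\mathrm{er}_P(h^*)=0$, and read the stream in order. At $X_{m+1}$ we know the labels of $X_1,\dots,X_m$. If all concepts consistent with them agree at $X_{m+1}$, we infer the label for free; otherwise we query it. In the second case one of the disagreeing concepts differs from $h^*$ at $X_{m+1}$.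

For $k\le m+1$ let $A_k$ be the event that some $h_k\in\mathbb C$ equals $h^*$ on all $X_l$ with $l\le m+1$, $l\ne k$, and differs from $h^*$ at $X_k$. We query $X_{m+1}$ only if $A_{m+1}$ holds. If $A_k$ holds, then $X_k$ differs from all other $X_l$. So the points $X_k$ with $A_k$ true are distinct, and together with the $h_k$ they form a star with center $h^*$. Hence at most $\mathfrak s$ of the events hold. By exchangeability they all have the same probability, so $\Pr(A_{m+1})\le\mathfrak s/(m+1)$.

After $n$ stream points the expected number of queries is at most $\sum_{m<n}\mathfrak s/(m+1)\le\mathfrak s(1+\ln n)$. Taking $n=O((d\log\frac e\varepsilon+\log\frac e\delta)/\varepsilon)$, fact (F1) below says that, with probability at least $1-\delta/8$, every consistent concept has error at most $\varepsilon$. The dimension enters only through $\ln n$.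

## 4. Noisy labels: tests at one scale, and where $d$ enters

With noise, one disagreement no longer eliminates a concept. A sensible replacement is the following. Suppose we hold a reference function $g$ and know that the best concept $h^*$ satisfies $p(h^*\ne g)\le\rho$, where $p$ is the marginal. For any $h$ and any $S\subset\{h\ne g\}$, at each point of $S$ exactly one of $g,h$ errs, so with the notation $P(y\ne g,S)=P\{(x,y):x\in S,\ y\ne g(x)\}$,
$$P(y\ne g,S)+P(y\ne h,S)=p(S).\tag{1}$$
If $g$ errs on only a small fraction of $\{h^*\ne g\}$, then replacing $h^*$ by $g$ there does not hurt. If $g$ errs on a constant fraction of it, this is visible from labels. So we should test sets: call a set heavy if $g$ errs on a constant fraction of it, and collect heavy sets into a region $\Delta$ where more careful learning is to be done.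

The first attempt is to test every set $\{h\ne g\}$ with $h\in H:=\{h\in\mathbb C:p(h\ne g)\le\rho\}$. A set of mass about $\rho$ is tested with about $1/\rho$ samples. To be right for all sets at once, the Chernoff bound plus a union bound asks for $n\approx\frac1\rho\ln|H|$ samples, and $\ln|H|$ is about $d$ up to logarithms, after a discretization. We query only samples in the union $W=\bigcup_{h\in H}\{h\ne g\}$, and a star argument like that of Section 3 gives $p(W)\lesssim\mathfrak s\rho$ (Lemma 6 below). The expected number of queries is
$$n\,p(W)\approx\frac d\rho\cdot\mathfrak s\rho=\mathfrak sd .$$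
This is exactly the unwanted term. Does the method really pay it, or is the estimate loose? Enlarge the example of Section 1: points $a_1,\dots,a_N$ and $b_1,\dots,b_k$, where a concept marks at most one $a$ and an arbitrary set of $b$'s. Then $d=k+1$ and $\mathfrak s=N+k$. Let $\rho=2/(N+1)$, $p(a_i)=\rho/2$, $p(b_l)=\rho/(2k)$; the total mass is $(N+1)\rho/2=1$. Take $g\equiv0$. Every concept has $p(h\ne g)\le\rho/2+\rho/2$, so $H=\mathbb C$, $W$ is the whole space, and $\ln|H|=\ln(N+1)+k\ln2$. All $n$ samples are queried, and their number $\frac1\rho\ln|H|\ge\frac{N+1}2k\ln2$ is of order $Nk$.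

The example also shows the cure. Use two lists of tests. The first list consists of the $N$ sets $\{a_i\}$: it needs about $\frac1\rho\ln N$ samples, queried on the $a$'s only, of mass $\frac{N\rho}2$, at a cost of about $\frac12N\ln N$. The second list consists of the $2^k$ subsets of the $b$'s: it needs about $\frac k\rho$ samples, queried on the $b$'s only, of mass $\frac\rho2$, at a cost of about $\frac k2$. Every set $\{h\ne g\}$ is the union of at most one set from each list. A large region went with a short list, and a long list with a small region.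

So, for a general class, we want to cut $\{h\ne g\}$ into pieces $E_0,\dots,E_J$ with $J=O(\log d)$ such that the piece $E_j$ comes from a list of log-size about $2^j$ and lies in a region of mass about $\mathfrak s\rho/2^j$. Each level then costs $\frac{2^j}\rho\cdot\frac{\mathfrak s\rho}{2^j}=\mathfrak s$. Where could such pieces come from? Take about $2^j/\rho$ random points. The values of $h$ on them differ from those of $g$ in about $2^j$ places only, so the list of all possible value patterns has log-size about $2^j$, up to logarithms. We never query these values; we enumerate all possibilities. Given the pattern, let $E_j$ consist of the points where one would now bet that $h\ne g$, and where one would not have made that bet at earlier levels. Betting needs a prior on $H$. It will turn out that the prior can be removed by the minimax theorem, and that a star argument bounds the mass on which bets change at level $j$ outside a small region. These two facts are Lemmas 7 and 8.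

## 5. Standard facts

* (F1) $\varepsilon$-nets (Vapnik–Chervonenkis; Blumer–Ehrenfeucht–Haussler–Warmuth 1989), applied to the sets $\{h\ne h'\}$, a class of VC dimension $O(d)$: with $N_1=O((d\log\frac e\gamma+\log\frac e\delta)/\gamma)$ i.i.d. points, with probability $\ge1-\delta/8$, all $h,h'\in\mathbb C$ agreeing on these points satisfy $P_{\mathcal X}(h\ne h')\le\gamma$.
* (F2) Uniform convergence (Talagrand 1994; Anthony–Bartlett 1999, Thm 4.9): for a class of VC dimension $\le v$, $v\ge1$, and $\alpha\in(0,1]$, $\lceil C\alpha^{-2}(v+\log\frac1\delta)\rceil$ labeled examples suffice for $\sup_h|\widehat{\mathrm{er}}(h)-\mathrm{er}(h)|\le\alpha$ with probability $\ge1-\delta$. For $\alpha>1$ nothing is needed.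
* (F3) The one-inclusion predictor (Haussler–Littlestone–Warmuth 1994): for a class of VC dimension $\le d$ there is a prediction strategy such that, for every target in the class and every marginal, after $m$ i.i.d. labeled examples the probability of a mistake on the next one is $\le d/(m+1)$.
* Sauer's lemma: a class of VC dimension $\le d$ has at most $\sum_{k\le d}\binom nk$ patterns on $n$ points, and this is at most $(en/d)^d$ when $n\ge d$.
* Von Neumann's minimax theorem for finite zero-sum games, and Doob's maximal inequality: a nonnegative martingale $q_0,\dots,q_J$ has $\Pr(\max_jq_j\ge a)\le\mathbb E[q_0]/a$.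
* For a binomial $S$ with mean $\mu$: $\Pr(S\ge\frac32\mu_0)\le e^{-\mu_0/10}$ whenever $\mu\le\mu_0$, and $\Pr(S<\frac34\mu)\le e^{-\mu/32}$ (Chernoff); $\Pr(S\ge\mu+a)\le\exp\big(-\frac{a^2}{2(\mu+a/3)}\big)$ for $a>0$ (Bernstein, with variance at most $\mu$). The first form holds for $\mu\le\mu_0$ because $\mathbb Ee^{\lambda S}\le e^{\mu(e^\lambda-1)}\le e^{\mu_0(e^\lambda-1)}$ for $\lambda\ge0$.

"Polylog" means a factor at most $c(\log\frac e\varepsilon\log\frac e\delta\log(ed))^c$ with $c$ universal. All three logarithms are at least $1$, so sums and products of boundedly many polylogs are polylogs. In Section 9 an additional factor $\log\frac e{\delta_1}$ is allowed in the product.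

## 6. Reduction to a finite space with known marginal

Let $\gamma=\varepsilon/64$ and $\nu=\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\beta$.

**Step 1: a finite class.** This step replaces $\mathbb C$ by finitely many representatives. Draw $N_1\ge d$ unlabeled points as in (F1), and let $\mathbb C_0\subset\mathbb C$ contain one representative of each pattern of $\mathbb C$ on them. By Sauer's lemma $\ln|\mathbb C_0|\le d\ln(eN_1/d)$, and $\ln(eN_1/d)$ is polylog, since $N_1/d=O((\log\frac e\gamma+\log\frac e\delta)/\gamma)$.

**Step 2: a finite space and a known marginal.** This step merges points that no concept in $\mathbb C_0$ separates, and replaces the marginal by an empirical one. Let $\phi(x)=(h(x))_{h\in\mathbb C_0}$; it takes at most $K=2^{|\mathbb C_0|}$ values, called atoms. From $n$ further unlabeled points form the empirical distribution $p$ of $\phi(X)$. With $\bar p=\phi_\#P_{\mathcal X}$,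
$$\mathbb E\,\mathrm{TV}(p,\bar p)=\tfrac12\sum_a\mathbb E|p(a)-\bar p(a)|\le\tfrac12\sum_a\sqrt{\bar p(a)/n}\le\tfrac12\sqrt{K/n},$$
so by Markov, for $n$ large (depending on $K,\gamma,\delta$), $\mathrm{TV}(p,\bar p)\le\gamma$ with probability $\ge1-\delta/8$. Unlabeled points are free, so the size of $n$ does not matter. Put $X=\{a:p(a)>0\}$ and $\hat P=\sum_{a}p(a)P(\cdot\mid\phi=a)$. This makes sense because almost surely $p(a)>0$ implies $P(\phi=a)>0$. Then $\mathrm{TV}(\hat P,P)=\mathrm{TV}(p,\bar p)\le\gamma$.

**Step 3: sampling.** This step checks that we may pretend data come from $\hat P$. To draw from $\hat P$, draw $a\sim p$ and wait for a fresh stream point with $\phi(X_i)=a$. Whether to query its label is decided from $a$ only. Samples from $\hat P(\cdot\mid\phi\in S)$ are obtained in the same way.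

**Step 4: what has to be shown.** This step translates the goal. View $\mathbb C_0$ as a class of functions on $X$. Distinct atoms in $X$ are realized by distinct points of $\mathcal X$, so its VC dimension is $\le d$ and its star number is $\le\mathfrak s$. Let $h^*$ minimize $\mathrm{er}_{\hat P}$ over $\mathbb C_0$. Take $h\in\mathbb C$ with $\mathrm{er}_P(h)\le\nu+\gamma$ and its representative $h'\in\mathbb C_0$. By (F1) $\mathrm{er}_P(h')\le\nu+2\gamma$, hence
$$\mathrm{er}_{\hat P}(h^*)\le\mathrm{er}_{\hat P}(h')\le\nu+3\gamma\le b:=\beta+\varepsilon .$$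
If $f:X\to\{0,1\}$ (extended arbitrarily to other atoms) satisfies $\mathrm{er}_{\hat P}(f)\le\mathrm{er}_{\hat P}(h^*)+\varepsilon/4$, then $\mathrm{er}_P(f\circ\phi)\le\mathrm{er}_{\hat P}(f)+\gamma\le\nu+4\gamma+\varepsilon/4<\nu+\varepsilon$.

From now on we write $\mathbb C$ for $\mathbb C_0$ and $P$ for $\hat P$, viewed on $X\times\{0,1\}$. So $X$ and $\mathbb C$ are finite, $\ln|\mathbb C|=d\cdot$polylog, the marginal $p$ on $X$ is known, $\mathrm{er}(h^*)\le b$, $b\ge\varepsilon$, and $h^*\in\mathbb C$ is fixed but unknown. The letters $d,\mathfrak s$ keep their original values and bound the VC dimension and the star number of the new class. The reduction fails with probability at most $\delta/4$. It remains to find, with probability $\ge1-\frac34\delta$, an $f$ with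
$$\mathrm{er}(f)\le\mathrm{er}(h^*)+\varepsilon/4.\tag{2}$$

## 7. Stars around an arbitrary function

In this section $\mathfrak s<\infty$. Fix an arbitrary $g:X\to\{0,1\}$, a set $\Delta\subset X$ (the region already set aside) and $\rho\in(0,1]$. Put
$$D(h)=\{x\notin\Delta:h(x)\ne g(x)\},\qquad H=\{h\in\mathbb C:p(D(h))\le\rho\},\qquad s'=\mathfrak s+1 .$$
In the algorithm $g$ need not belong to $\mathbb C$, so we need stars whose center is outside the class.

**Definition (star centered at $g$).** Distinct $x_1,\dots,x_t$ and $h_1,\dots,h_t\in\mathbb C$ such that, on $\{x_1,\dots,x_t\}$, $h_i\ne g$ exactly at $x_i$.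

**Lemma 3.** A star centered at $g$ has $t\le s'$.

*Proof.* For $t\ge2$, $h_1=g$ on $\{x_2,\dots,x_t\}$, so $h_1\in\mathbb C$ is the center of a star on $x_2,\dots,x_t$ with leaves $h_2,\dots,h_t$. Hence $t-1\le\mathfrak s$. The case $t=1$ is trivial. $\square$

The loss of $1$ can occur. Let $\mathbb C$ consist of the $N\ge2$ singletons on $N$ points. Around $g\equiv0\notin\mathbb C$ there is a star of size $N$. With center $\{x_1\}$ the points $x_2,\dots,x_N$ form a star of size $N-1$, but no concept differs from a given one at exactly one of all $N$ points, so $\mathfrak s=N-1$.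

The next lemma is the argument of Section 3 with an arbitrary center and with a set $Z$ of points that are ignored.

**Lemma 4.** Let $Z\subset X$ be fixed and $t_1,\dots,t_m,x$ i.i.d. from $p$. The probability that $x\notin Z$ and some $h\in\mathbb C$ has $h=g$ on $\{t_k\}_{k\le m}\setminus Z$ and $h(x)\ne g(x)$ is at most $s'/(m+1)$.

*Proof.* Put $t_{m+1}=x$. For $k\le m+1$ let $A_k$ be the event that $t_k\notin Z$ and some $h_k\in\mathbb C$ has $h_k=g$ on $\{t_l\}_{l\ne k}\setminus Z$ and $h_k(t_k)\ne g(t_k)$. If $A_k$ holds, then $t_l\ne t_k$ for all $l\ne k$: otherwise $t_l=t_k\notin Z$, which forces $h_k(t_k)=g(t_k)$. So the points $t_k$ with $A_k$ true are distinct and lie outside $Z$, and $h_k$ differs from $g$ at $t_k$ and agrees with $g$ at all the others. They form a star centered at $g$, so $\sum_k1_{A_k}\le s'$ by Lemma 3. By exchangeability all $\Pr(A_k)$ are equal, and $\Pr(A_{m+1})\le s'/(m+1)$. $\square$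

The first use of Lemma 4 bounds the region in which anything can happen at all.

**Lemma 5.** An elementary inequality: $(1-\frac2M)^{M-1}\ge\frac19$ for every integer $M\ge3$, and $(1-\rho)^{1/\rho-1}\ge e^{-1}$ for $\rho\in(0,1)$.

*Proof.* Let $F(M)=(M-1)\ln(1-\frac2M)$ for real $M\ge3$ and $u=2/M$. Since $(M-1)\frac2{M^2}=u-\frac{u^2}2$,
$$F'(M)=\ln(1-u)+\frac{u-u^2/2}{1-u}.$$
From $-\ln(1-u)=u+\frac{u^2}2+\frac{u^3}3+\dots\le u+\frac{u^2}{2(1-u)}$ we get $F'\ge\frac{-u(1-u)-u^2/2+u-u^2/2}{1-u}=0$. So $F(M)\ge F(3)=\ln\frac19$. For the second claim, $\ln(1-\rho)=-\ln(1+\frac\rho{1-\rho})\ge-\frac\rho{1-\rho}$; multiply by $\frac{1-\rho}\rho$. $\square$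

**Lemma 6.** $W_{-1}:=\bigcup_{h\in H}D(h)$ satisfies $p(W_{-1})\le6s'\rho$.

*Proof.* If $\rho>\frac12$ the right side exceeds $1$. Otherwise let $m=\lceil1/\rho\rceil-2\ge0$. Then $m\le1/\rho-1$ and $m+1\ge1/\rho-1\ge1/(2\rho)$. For $x\in W_{-1}$ pick $h_x\in H$ with $x\in D(h_x)$. For $t\sim p^m$, with probability at least $(1-\rho)^m\ge(1-\rho)^{1/\rho-1}\ge e^{-1}$ no $t_k$ lies in $D(h_x)$, that is, $h_x=g$ on $\{t_k\}\setminus\Delta$. In that case the event of Lemma 4 with $Z=\Delta$ occurs for $x$. Averaging over $x\sim p$, $e^{-1}p(W_{-1})\le s'/(m+1)\le2\rho s'$, and $2e<6$. $\square$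

The second use is the key to the saving. Put a prior $\pi$ on $H$ and reveal the values of $h\sim\pi$ at $m$ random points outside $\Delta$. Let $q$ be the posterior probability that $h(x)\ne g(x)$. The quantity $q(1-q)$ measures how undecided the point $x$ still is. The lemma says that points that had small prior probability $\kappa(x)\le1/M$ carry, in total, indecision at most $9s'/(Mm)$: this is a factor $1/M$ better than the bound $s'/m$ that Lemma 4 alone suggests.

**Lemma 7.** Let $\pi$ be a probability on $H$, $\kappa(x)=\pi(h(x)\ne g(x))$, $t\sim p^m$, and for $x\notin\Delta$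
$$q_t(x;h)=\pi\big(\tilde h(x)\ne g(x)\,\big|\,\tilde h=h\text{ on }\{t_k\}\setminus\Delta\big),\qquad v_t(x)=\mathbb E_{h\sim\pi}[q_t(x;h)(1-q_t(x;h))].$$
For every integer $M\ge3$,
$$\sum_{x\notin\Delta,\ \kappa(x)\le1/M}p(x)\,\mathbb E_tv_t(x)\le\frac{9s'}{M(m+1)} .$$

*Proof.* The idea is to let $M$ concepts be drawn at once, so that $M$ chances to become undecided compete for a single star bound.

**Step 1: an experiment.** This step sets up an event to which Lemma 4 applies. Draw $h_1,\dots,h_M$ i.i.d. from $\pi$, $t\sim p^m$ and $x\sim p$, all independent. Then draw, independently over $i$ and of $x$ given $t$ and the $h_i$, a concept $h_i'$ from $\pi$ conditioned on agreeing with $h_i$ on $\{t_k\}\setminus\Delta$. Let $B=\bigcup_iD(h_i)$, which is independent of $(t,x)$. Let Good be the event that $x\notin\Delta\cup B$ and $x\in D(h_i')$ for some $i$.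

**Step 2: an upper bound for Good.** This step uses stars. On Good, $h_i'$ agrees with $h_i$ on $\{t_k\}\setminus\Delta$, and $h_i=g$ off $\Delta\cup B$. So $h_i'=g$ on $\{t_k\}\setminus(\Delta\cup B)$, while $h_i'(x)\ne g(x)$ and $x\notin\Delta\cup B$. Conditionally on $B$, Lemma 4 with $Z=\Delta\cup B$ gives $\Pr(\text{Good})\le s'/(m+1)$.

**Step 3: a lower bound for Good.** This step brings in $v_t$. Fix $t$ and $x\notin\Delta$. Given their common pattern on $\{t_k\}\setminus\Delta$, $h_i$ and $h_i'$ are i.i.d. from the posterior. So, independently over $i$, $\Pr(x\in D(h_i))=\kappa$, and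
$$\Pr(x\notin D(h_i),\ x\in D(h_i'))=\mathbb E[(1-q_t)q_t]=v_t\le\Pr(x\in D(h_i'))=\kappa .$$
Good says that $x\notin D(h_i)$ for all $i$ but not that also $x\notin D(h'_i)$ for all $i$. Hence, if $\kappa\le1/M$, using $A^M-C^M\ge M(A-C)C^{M-1}$ for $A\ge C\ge0$,
$$\Pr(\text{Good}\mid t,x)=(1-\kappa)^M-(1-\kappa-v_t)^M\ge Mv_t(1-\kappa-v_t)^{M-1}\ge Mv_t\big(1-\tfrac2M\big)^{M-1}\ge\tfrac M9v_t ,$$
by Lemma 5. Averaging over $(t,x)$ and comparing with Step 2 gives the claim. $\square$

## 8. Cutting $\{h\ne g\}$ into levels

We stay with $\mathfrak s<\infty$ and the fixed $(g,\Delta,\rho)$, and assume $H\ne\emptyset$. Set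
$$\theta=\tfrac1{720},\quad J=\lceil\log_2(d/\theta)\rceil,\quad m_j=\lceil2^j/\rho\rceil,\quad M_j=3+\Big\lceil\frac{36s'(J+1)}{\theta2^j}\Big\rceil,\quad L_j=16(J+1)2^j$$
for $0\le j\le J$. Up to logarithms, $m_j$ is the number of revealed points at level $j$, $L_j$ bounds the disagreements among them, and $M_j\rho$ is the mass of the region allotted to level $j+1$.

**Definition (patterns and strategies).** For $t\in X^{m_J}$, the level-$j$ pattern of $h$ is $(h(t_i))_{i\le m_j,\,t_i\notin\Delta}$. A strategy $\omega$ consists of sets $W_0,\dots,W_{J-1}\subset\Delta^c$ with $p(W_j)\le M_j\rho$, and of maps $E_0,\dots,E_J$, where $E_j$ assigns to $t$ and a level-$j$ pattern a subset of $\Delta^c$. We write $E_j(t,h)$ for the value at the level-$j$ pattern of $h$.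

There are finitely many strategies. The set $W_{-1}$ is that of Lemma 6. Note that $W_j$ depends on neither $t$ nor $h$.

It helps to see the intended pieces in the $a$–$b$ class of Section 4, with $g\equiv0$, $\Delta=\emptyset$. Let the prior $\pi$ mark one uniformly chosen $a$, and each $b$ independently with probability $\frac14$. Given the level-$j$ pattern, an unseen $b$ has posterior $\frac14$, and a seen $b$ has posterior $1$ or $0$. So the marked $b$'s enter our bets at the first level at which they are seen. An $a_i$ has posterior $1$ if it has been seen marked, $0$ if it has been seen unmarked or another $a$ has been seen marked, and otherwise $1/(\text{number of unseen }a\text{'s})$. The point $a_i$ has mass $\rho/2$ and is expected $m_j\rho/2\approx2^{j-1}$ times in the level-$j$ sample, so the $a$'s are typically settled at the first few levels, while $b_l$, of mass $\rho/(2k)$, is typically settled only when $2^j$ is about $k$. The region $\{x:\kappa(x)\ge1/M_j\}$ is the whole space when $M_j\ge N$, and consists of the $b$'s only when $M_j<N$ (note $M_j\ge4$). This is the pairing found by hand in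 Section 4.

**Lemma 8.** There is a distribution $\lambda$ on strategies, computable from $(p,\mathbb C,g,\Delta,\rho)$, such that for every $h\in H$, with $\omega\sim\lambda$ and $t\sim p^{m_J}$ independent and $E_j=E_j(t,h)$,
$$\mathbb E\Big[\tfrac\theta2\sum_{j=0}^Jp(E_j)+p\Big(D(h)\setminus\bigcup_jE_j\Big)+\sum_{j=0}^Jp(E_j\setminus W_{j-1})\Big]\le3\theta\rho.$$

In words: the pieces have total mass $O(\rho)$, they cover $D(h)$ up to mass $O(\theta\rho)$, and each piece lies in its region up to mass $O(\theta\rho)$ in total.

*Proof.*

**Step 1: removing the worst case.** This step lets us assume a prior. Consider the finite zero-sum game in which the learner chooses $\omega$, the adversary chooses $h\in H$, and the learner pays the expectation over $t$ of the bracket. By von Neumann's theorem $\min_\lambda\max_h=\max_\pi\min_\omega$. So it suffices to find, for every prior $\pi$ on $H$, one strategy whose $\pi$-average payoff is $\le3\theta\rho$.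

**Step 2: the strategy for a prior.** This step defines the bets. Let $q_j(x)$ be the $\pi$-posterior probability of $h(x)\ne g(x)$ given the level-$j$ pattern. Put $W_j=\{x\notin\Delta:\kappa(x)\ge1/M_j\}$ and
$$E_j=\{x\notin\Delta:\ q_i(x)<\tfrac12\text{ for all }i<j,\ q_j(x)\ge\tfrac12\},$$
with $E_j=\emptyset$ for patterns of $\pi$-probability zero. This is legitimate because the level-$j$ pattern determines the lower ones. Since
$$\sum_{x\notin\Delta}p(x)\kappa(x)=\mathbb E_{h\sim\pi}\,p(D(h))\le\rho,\tag{3}$$
Markov's inequality gives $p(W_j)\le M_j\rho$.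

**Step 3: total mass.** This step bounds the first term. For fixed $t$ and $x\notin\Delta$, with $h\sim\pi$, $(q_j(x))_j$ is a martingale with mean $\kappa(x)$, because the patterns are nested. Doob gives $\Pr(\max_jq_j(x)\ge\frac12)\le2\kappa(x)$. The $E_j$ are disjoint with union $\{x\notin\Delta:\max_jq_j(x)\ge\frac12\}$, so by (3) $\mathbb E\sum_jp(E_j)\le2\rho$. The contribution is $\le\theta\rho$.

**Step 4: what is missed.** This step bounds the second term, and it is where the VC dimension is used. If $x\in D(h)\setminus\bigcup_jE_j$ then $q_J(x)<\frac12$. Given $t$ and the level-$J$ pattern, the probability of $h(x)\ne g(x)$ is $q_J(x)$. Hence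
$$\mathbb E\,p\Big(D(h)\setminus\bigcup_jE_j\Big)\le\mathbb E\sum_{x\notin\Delta}p(x)\,q_J(x)1[q_J(x)<\tfrac12]\le\mathbb E\sum_{x\notin\Delta}p(x)\min(q_J(x),1-q_J(x)).$$
Any predictor of $h(x)$ from $t$, $x$ and the level-$J$ pattern errs at $x\notin\Delta$ with conditional probability at least $\min(q_J(x),1-q_J(x))$. So the last quantity is the smallest possible probability, over such predictors, that $x\notin\Delta$ and the prediction is wrong, where $x\sim p$ is independent of the rest. The predictor of (F3) for the class $\{h1_{\Delta^c}:h\in\mathbb C\}$ is one of them: the labels at points $t_i\in\Delta$ are $0$, the others are in the pattern. This class has VC dimension $\le d$, since a shattered set contains no point of $\Delta$. By (F3) the quantity is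
$$\le\frac d{m_J+1}\le d\rho2^{-J}\le\theta\rho .$$

**Step 5: leaving the region.** This step bounds the third term by Lemma 7. First, $E_0\subset W_{-1}$, since $q_0(x)>0$ requires some $h\in H$ with $h(x)\ne g(x)$. For $j\ge1$ and $x\notin\Delta$, condition on $t$ and the level-$(j-1)$ pattern. The conditional mean of $q_j$ is $q_{j-1}$, so by Markov
$$\Pr(x\in E_j)\le1[q_{j-1}<\tfrac12]\Pr(q_j\ge\tfrac12)\le1[q_{j-1}<\tfrac12]\,2q_{j-1}\le4q_{j-1}(1-q_{j-1}).$$
Points $x\notin\Delta\cup W_{j-1}$ have $\kappa(x)<1/M_{j-1}$. Lemma 7 with $m=m_{j-1}$, $M=M_{j-1}\ge3$ gives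
$$\mathbb E\,p(E_j\setminus W_{j-1})\le\frac{36s'}{M_{j-1}(m_{j-1}+1)}\le\frac{36s'\rho}{M_{j-1}2^{j-1}}\le\frac{\theta\rho}{J+1}.$$
Summing over $j$, the contribution is $\le\theta\rho$. Steps 3, 4, 5 add up to $3\theta\rho$. $\square$

**Corollary 9.** Fix $h\in H$. With probability $\ge\frac12$ over $(\omega,t)\sim\lambda\times p^{m_J}$, with $E_j=E_j(t,h)$:

1. $\sum_jp(E_j)\le48\rho$;
2. $p(D(h)\setminus\bigcup_jE_j)+\sum_jp(E_j\setminus W_{j-1})\le24\theta\rho$;
3. $|\{i\le m_j:t_i\in D(h)\}|\le L_j$ for all $j$.

*Proof.* By Lemma 8, $\mathbb E\sum_jp(E_j)\le6\rho$, and the sum in 2 has mean $\le3\theta\rho$, so by Markov 1 and 2 each fail with probability $\le\frac18$. For 3, the expected count is $\le m_j\rho\le2^j+1\le2^{j+1}$, so by Markov level $j$ fails with probability $\le\frac{2^{j+1}}{16(J+1)2^j}=\frac1{8(J+1)}$, hence 3 fails with probability $\le\frac18$. In total $\le\frac38$. $\square$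

## 9. One pass of tests

We now turn the pieces into queries. A pass takes the current $g,\Delta,\rho$ and enlarges $\Delta$ by heavy sets until, if $h^*$ is $\rho$-close to $g$ off $\Delta$, the function $g$ errs only little on what remains of $\{h^*\ne g\}$. Let $c=\frac1{1440}$.

**Lemma 10.** Let $\rho\in[\varepsilon/8,1]$, $\delta_1\in(0,1)$, and let $g,\Delta$ be determined by the past. There is a procedure using fresh samples that outputs $\Delta'\supset\Delta$, always makes at most
$$\min\{\mathfrak s,\tfrac d\varepsilon\}\cdot c_1\big(\log\tfrac e\varepsilon\log\tfrac e\delta\log\tfrac e{\delta_1}\log(ed)\big)^{c_1}$$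
queries ($c_1$ universal), and such that, with conditional probability $\ge1-\delta_1$ given the past:

1. $p(\Delta'\setminus\Delta)\le\frac4cP(y\ne g,\Delta'\setminus\Delta)$;
2. if $p(\{h^*\ne g\}\setminus\Delta)\le\rho$, then $P(y\ne g,\{h^*\ne g\}\setminus\Delta')\le\rho/10$.

The parameter $\delta$ enters through $\ln|\mathbb C|$. Note that the hypothesis of 2 says exactly that $h^*\in H$. If $H=\emptyset$, output $\Delta'=\Delta$: then 1 is trivial and 2 is vacuous. Let $H\ne\emptyset$.

**Step 1: the families of sets to be tested.** This step produces, without any label, lists $\mathcal F_j$ and regions $\mathcal W_{j-1}$ such that each set of $\mathcal F_j$ lies in $\mathcal W_{j-1}$, and such that pieces $F_j^*\in\mathcal F_j$ nearly cover $D(h^*)$.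

*Family (a), used if $\mathfrak s\le d/\varepsilon$.* Let $\tau=\frac1{30(J+1)}$ and draw $R=\lceil\log_2(4/\delta_1)\rceil$ independent pairs $(\omega^{(r)},t^{(r)})$ from $\lambda\times p^{m_J}$. Let $\mathcal F_j$ be the family of all sets $E_j^{(r)}(t^{(r)},a)\cap W_{j-1}^{(r)}$ (with $W^{(r)}_{-1}=W_{-1}$), where $r\le R$ and $a$ is a level-$j$ pattern of some $h\in H$ with $|\{i\le m_j:t_i^{(r)}\in D(h)\}|\le L_j$. Such a pattern differs from that of $g$ in at most $L_j$ of at most $m_j$ places, and a set of size $\le m_j$ has at most $(m_j+1)^{L_j}$ subsets of size $\le L_j$. So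
$$|\mathcal F_j|\le R(m_j+1)^{L_j}.\tag{4}$$
All sets of $\mathcal F_j$ lie in $\mathcal W_{j-1}:=\bigcup_rW_{j-1}^{(r)}$, and $p(\mathcal W_{-1})\le6s'\rho$ by Lemma 6, $p(\mathcal W_{j-1})\le RM_{j-1}\rho$ for $j\ge1$.

If $h^*\in H$, then with probability $\ge1-2^{-R}\ge1-\delta_1/4$ some $r$ is good for $h^*$ in the sense of Corollary 9. Fix such an $r$ and let $F_j^*=E_j^{(r)}(t^{(r)},h^*)\cap W_{j-1}^{(r)}$. By part 3 of the corollary, $F_j^*\in\mathcal F_j$. A point of $D(h^*)$ in no $F_j^*$ is either in no $E_j$, or in some $E_j$ but not in $W_{j-1}$. So parts 2 and 1 of the corollary give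
$$p\Big(D(h^*)\setminus\bigcup_jF_j^*\Big)\le24\theta\rho,\qquad\sum_jp(F_j^*)\le48\rho.\tag{5}$$

*Family (b), used if $\mathfrak s>d/\varepsilon$, including $\mathfrak s=\infty$.* Here one scale is good enough. Replace $J$ by $0$ throughout this section: $\tau=\frac1{30}$, $\mathcal F_0=\{D(h):h\in H\}$, $\mathcal W_{-1}=\Delta^c$, and $F_0^*=D(h^*)$ if $h^*\in H$. Then (5) holds trivially, and $\ln|\mathcal F_0|\le\ln|\mathbb C|=d\cdot$polylog.

**Step 2: the rounds.** This step is the procedure itself. Let $B=\lceil\frac4c\ln\frac{48}\tau\rceil+1$ and $\Delta^0=\Delta$. For $u=1,\dots,B$ do the following.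

* Test. For each $j\le J$ draw fresh $(x_i,y_i)$, $i\le n_j:=\big\lceil\frac{32}{c\tau\rho}\big(\ln\max(|\mathcal F_j|,1)+\ln\frac{4B(J+1)}{\delta_1}\big)\big\rceil$, querying $y_i$ if and only if $x_i\in\mathcal W_{j-1}\setminus\Delta^{u-1}$. For $F\in\mathcal F_j$ put $F^\circ=F\setminus\Delta^{u-1}$. If $p(F^\circ)\ge\tau\rho$, declare $F$ heavy if and only if $|\{i:x_i\in F^\circ,\ y_i\ne g(x_i)\}|\ge\frac34c\,n_jp(F^\circ)$. Sets with $p(F^\circ)<\tau\rho$ are not heavy.
* Select. Start with $U=\emptyset$. Go through the heavy $F$ (all $j$) in any order; if $p(F^\circ\cap U)\le\frac c4p(F^\circ)$, replace $U$ by $U\cup F^\circ$. Set $\Delta^u=\Delta^{u-1}\cup U$.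

Output $\Delta'=\Delta^B$. The labels needed are available because $F^\circ\subset\mathcal W_{j-1}\setminus\Delta^{u-1}$. In case (a), Step 6 adds a query cap.

**Step 3: the tests are right.** This step shows that "heavy" means what it should. The families and $\Delta^{u-1}$ are independent of the round-$u$ samples. The count for $F\in\mathcal F_j$ is binomial with mean $\mu=n_jP(y\ne g,F^\circ)$. If $\mu<\mu_0:=\frac c2n_jp(F^\circ)$, the count reaches $\frac34cn_jp(F^\circ)=\frac32\mu_0$ with probability $\le e^{-\mu_0/10}=e^{-cn_jp(F^\circ)/20}$. If $\mu>cn_jp(F^\circ)$, it is below $\frac34cn_jp(F^\circ)\le\frac34\mu$ with probability $\le e^{-\mu/32}\le e^{-cn_jp(F^\circ)/32}$. When $p(F^\circ)\ge\tau\rho$ both are $\le e^{-cn_j\tau\rho/32}\le\frac{\delta_1}{4B(J+1)|\mathcal F_j|}$ by the choice of $n_j$. A union bound over rounds, levels and sets shows that with probability $\ge1-\delta_1/4$, in all rounds and for all $F$ with $p(F^\circ)\ge\tau\rho$,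
$$\text{heavy}\Rightarrow P(y\ne g,F^\circ)\ge\tfrac c2p(F^\circ),\qquad\text{not heavy}\Rightarrow P(y\ne g,F^\circ)\le c\,p(F^\circ).\tag{6}$$

**Step 4: conclusion 1.** This step shows that we only add regions where $g$ errs a constant fraction of the time; the selection rule is there to prevent double counting. When $F^\circ$ is added to $U$,
$$P(y\ne g,F^\circ\setminus U)\ge P(y\ne g,F^\circ)-p(F^\circ\cap U)\ge\big(\tfrac c2-\tfrac c4\big)p(F^\circ)\ge\tfrac c4p(F^\circ\setminus U).$$
Sum over these disjoint increments, whose union is $\Delta'\setminus\Delta$.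

**Step 5: conclusion 2.** This step shows that each piece $F_j^*$ is either exhausted or harmless. Let $h^*\in H$ and let (5), (6) hold. If $F$ is heavy in round $u$, then $p(F\cap(\Delta^u\setminus\Delta^{u-1}))\ge\frac c4p(F\setminus\Delta^{u-1})$: if it was selected, all of $F^\circ$ was added, and if not, then $p(F^\circ\cap U)>\frac c4p(F^\circ)$ already. Hence $p(F\setminus\Delta^u)\le(1-\frac c4)p(F\setminus\Delta^{u-1})$. Now let $F=F_j^*$, so $p(F)\le48\rho$. There are three cases.

* In some round $p(F\setminus\Delta^{u-1})<\tau\rho$. Then $P(y\ne g,F\setminus\Delta')\le\tau\rho$.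
* In some round $p(F\setminus\Delta^{u-1})\ge\tau\rho$ and $F$ is not heavy. Then $P(y\ne g,F\setminus\Delta')\le P(y\ne g,F\setminus\Delta^{u-1})\le c\,p(F)$ by (6).
* Otherwise $F$ is heavy in all $B$ rounds, and $p(F\setminus\Delta')\le(1-\frac c4)^B48\rho\le e^{-cB/4}48\rho<\tau\rho$.

In all cases $P(y\ne g,F_j^*\setminus\Delta')\le\tau\rho+c\,p(F_j^*)$. Since $\{h^*\ne g\}\setminus\Delta'=D(h^*)\setminus\Delta'$, (5) gives
$$P(y\ne g,D(h^*)\setminus\Delta')\le24\theta\rho+(J+1)\tau\rho+48c\rho=\tfrac\rho{30}+\tfrac\rho{30}+\tfrac\rho{30}=\tfrac\rho{10}.$$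

**Step 6: queries.** This step is where list length times region mass is computed. In case (b) the number of queries is at most $Bn_0$. Here $B$ and $\tau$ are universal constants and $\rho\ge\varepsilon/8$, so this is $\frac d\varepsilon\cdot$polylog.

In case (a), let $q\le p(\mathcal W_{j-1})$ be the probability that a given sample is queried, $\mu=n_jq$, and $\ell=\ln\frac{4B(J+1)}{\delta_1}$. With $a=\mu+3\ell$ in Bernstein's inequality the exponent is $\frac{a^2}{2(\mu+a/3)}\ge\frac{3a}8\ge\ell$, because $\mu\le a$. So $\Pr(\mathrm{Bin}(n_j,q)>2\mu+3\ell)\le e^{-\ell}$. By a union bound over the $B(J+1)$ pairs (round, level), with probability $\ge1-\delta_1/4$ each of them uses at most $2n_jp(\mathcal W_{j-1})+3\ell$ queries. The learner knows this number; let it abort, outputting $\Delta$, before exceeding it. Then the bound always holds.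

It remains to estimate. We have $J=O(\log(ed))$, $\tau^{-1}=30(J+1)$, $B=O(\log(e/\tau))$, $L_j=16(J+1)2^j$, and $\ln(m_j+1)=O(\log\frac{ed}\rho)=O(\log\frac e\varepsilon\log(ed))$ since $2^J\le2d/\theta$ and $\rho\ge\varepsilon/8$. With (4),
$$n_j\le1+\tfrac{32}{c\tau\rho}\big(\ln R+L_j\ln(m_j+1)+\ell\big)\le\tfrac{2^j}\rho\cdot\text{polylog}.$$
So $n_0p(\mathcal W_{-1})\le s'\cdot$polylog. For $j\ge1$, using $M_{j-1}\le4+\frac{72s'(J+1)}{\theta2^j}$,
$$n_jp(\mathcal W_{j-1})\le2^jRM_{j-1}\cdot\text{polylog}\le(2^J+s')\cdot\text{polylog}\le\mathfrak s\cdot\text{polylog},$$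
because $2^J\le2d/\theta$, $d\le\mathfrak s$ and $s'\le2\mathfrak s$. Multiplying by $B(J+1)$, and adding $3\ell B(J+1)$, changes only the polylog.

**Step 7: failure probability.** This step adds up: $\frac{\delta_1}4$ for (5), $\frac{\delta_1}4$ for (6), $\frac{\delta_1}4$ for aborting, in total at most $\frac34\delta_1$. This proves Lemma 10. $\square$

## 10. From passes to a classifier

Let $I_{tot}=2\lceil\log_2(8/\varepsilon)\rceil+2=O(\log\frac e\varepsilon)$ and $\delta_1=\delta/(8I_{tot})$. Then $\log\frac e{\delta_1}$ is polylog in the sense of Section 5. We will see that at most $I_{tot}$ passes are made.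

**Phase 1: reaching error $O(b)$.** This phase produces a $g$ with $p(h^*\ne g)\le10b$. Start with $g\equiv0$, $\rho=1$, and keep the invariant $p(h^*\ne g)\le\rho$. While $\rho\ge10b$ (so $\rho\ge10\varepsilon$) do the following.

* Apply Lemma 10 to $(g,\emptyset,\rho)$ and get $\Delta'$. Since $P(y\ne g)\le p(g\ne h^*)+\mathrm{er}(h^*)\le\rho+b\le1.1\rho$, conclusion 1 gives $p(\Delta')\le\frac{4.4}c\rho\le\frac5c\rho$.
* If $p(\Delta')>0$, take $O(d+\log\frac1{\delta_1})$ labeled examples from $P(\cdot\mid x\in\Delta')$ and let $\hat h$ be an empirical risk minimizer over $\mathbb C$. By (F2), with probability $\ge1-\delta_1$ the uniform deviation is $\le c/100$, so $P(y\ne\hat h,\Delta')\le P(y\ne h^*,\Delta')+\frac c{50}p(\Delta')\le P(y\ne h^*,\Delta')+\frac\rho{10}$.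
* Replace $g$ by $\hat h$ on $\Delta'$, leave it unchanged elsewhere, and replace $\rho$ by $\rho/2$.

The invariant persists. On $\Delta'$, where $\hat h\ne h^*$ one of the two errs, so
$$p(\{\hat h\ne h^*\}\cap\Delta')\le P(y\ne\hat h,\Delta')+P(y\ne h^*,\Delta')\le2P(y\ne h^*,\Delta')+\tfrac\rho{10}.$$
Off $\Delta'$, by (1) and conclusion 2 of Lemma 10 (whose hypothesis is the invariant),
$$p(\{g\ne h^*\}\setminus\Delta')\le P(y\ne g,\{h^*\ne g\}\setminus\Delta')+P(y\ne h^*,\Delta'^c)\le\tfrac\rho{10}+P(y\ne h^*,\Delta'^c).$$
The total is $\le\frac\rho5+2b\le\frac{2\rho}5<\frac\rho2$. At the end $p(h^*\ne g)\le\rho_0:=\min\{1,10b\}$ and $\mathrm{er}(g)\le\rho_0+b\le11b$. A pass with $\rho=2^{-k}$ requires $2^{-k}\ge10\varepsilon$, so there are at most $\lceil\log_2(8/\varepsilon)\rceil$ passes.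

**Phase 2: a region of mass $O(b)$ outside which $g$ can be trusted.** From here on $g$ is fixed, and this is what keeps the region small: every piece added to it is charged to the errors of one and the same $g$. Let $\Delta_0=\emptyset$, $\rho_i=\rho_02^{-i}$, and let $I$ be the least integer with $\rho_I\le\varepsilon/8$. Since $b\ge\varepsilon$, $\rho_0>\varepsilon/8$, so $I\ge1$; also $I\le\lceil\log_2(8/\varepsilon)\rceil$. For $i=0,\dots,I-1$ we have $\rho_i>\varepsilon/8$; apply Lemma 10 to $(g,\Delta_i,\rho_i)$ and get $\Delta_{i+1}$. By conclusion 1, summed over the disjoint increments,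
$$p(\Delta_I)\le\tfrac4c\,\mathrm{er}(g)\le\tfrac{44}c\,b.\tag{7}$$

**Lemma 11.** If all passes succeed, then for some $i\in\{0,\dots,I\}$ the function $\tilde h$ equal to $h^*$ on $\Delta_i$ and to $g$ off $\Delta_i$ satisfies $\mathrm{er}(\tilde h)\le\mathrm{er}(h^*)+\varepsilon/8$.

*Proof.* If $p(\{h^*\ne g\}\setminus\Delta_i)\le\rho_i$ for all $i\le I$, take $i=I$: then $\tilde h$ differs from $h^*$ on mass at most $\rho_I\le\varepsilon/8$. Otherwise let $i+1$ be the first index violating this inequality; $i+1\ge1$ by Phase 1. Let $D=\{h^*\ne g\}\setminus\Delta_{i+1}$, so $p(D)>\rho_{i+1}=\rho_i/2$. Since the inequality holds at index $i$, conclusion 2 of Lemma 10 gives $P(y\ne g,D)\le\rho_i/10$. By (1), $P(y\ne h^*,D)=p(D)-P(y\ne g,D)\ge\frac25\rho_i>P(y\ne g,D)$. Replacing $h^*$ by $g$ off $\Delta_{i+1}$ changes it only on $D$, and therefore does not increase the error. Use index $i+1$. $\square$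

So the closeness of $h^*$ to $g$ may be lost during Phase 2, but the moment at which it is lost is itself a proof that $g$ beats $h^*$ outside the current region. The learner does not know which $i$ is right, and Phase 3 tries all of them at once.

**Phase 3: learning on $\Delta_I$.** This phase pays the leading term. If (7) fails, that is, if $p(\Delta_I)>\frac{44}cb$ (checkable, as $p$ and $b$ are known), abort. Let
$$\tilde{\mathbb C}=\{h1_{\Delta_i}+g1_{\Delta_i^c}:h\in\mathbb C,\ 0\le i\le I\}.$$

First we bound $\mathrm{VC}(\tilde{\mathbb C})$. Taking the symmetric difference with $\{g=1\}$ does not change the VC dimension, so consider the sets $\{h\ne g\}\cap\Delta_i$. On $n$ points the sets $\{h\ne g\}$ have at most $\sum_{k\le d}\binom nk$ traces, and the $\Delta_i$ form a chain and so have at most $n+1$ traces. At $n=10d$ the number of traces is at most $(10d+1)(10e)^d<2^{10d}$, because $(1024/(10e))^d>37^d>10d+1$. Hence $\mathrm{VC}(\tilde{\mathbb C})<10d$.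

If $p(\Delta_I)>0$, take labeled examples from $P(\cdot\mid x\in\Delta_I)$ so that the uniform deviation over $\tilde{\mathbb C}$ is $\le\alpha:=\varepsilon/(16p(\Delta_I))$ with probability $\ge1-\delta/8$, and let $\hat f$ be the empirical risk minimizer over $\tilde{\mathbb C}$. Output $f=\hat f$ on $\Delta_I$ and $f=g$ off $\Delta_I$ (so $f=g$ on all points of positive mass if $p(\Delta_I)=0$). Since the $\tilde h$ of Lemma 11 lies in $\tilde{\mathbb C}$ and equals $g$ off $\Delta_I$,
$$\mathrm{er}(f)\le\mathrm{er}(\tilde h)+2\alpha p(\Delta_I)\le\mathrm{er}(h^*)+\tfrac\varepsilon8+\tfrac\varepsilon8,$$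
which is (2). If $\alpha>1$ no labels are needed: any $\hat f$ costs at most $p(\Delta_I)<2\alpha p(\Delta_I)$. By (F2) and (7), where $\alpha^{-1}\le\frac{704}c\cdot\frac b\varepsilon$, the number of queries is
$$O\Big(1+\alpha^{-2}\Big(d+\log\frac1\delta\Big)\Big)=O\Big(1+\frac{b^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big),$$
with $d\ge1$ absorbing the $\log8$ that comes from the confidence $\delta/8$.

## 11. Failure probability and queries: end of the proof of Theorem 1

**Step 1: failure.** This step adds the probabilities. The reduction fails with probability $\le\frac\delta4$, the passes with $\le I_{tot}\delta_1=\frac\delta8$, the empirical risk minimizers of Phase 1 with $\le\frac\delta8$, Phase 3 with $\le\frac\delta8$. The total is less than $\delta$. On the complementary event (2) holds, and Section 6 gives $\mathrm{er}_P(f\circ\phi)\le\nu+\varepsilon$.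

**Step 2: queries.** This step checks that the budget is deterministic and has the claimed size. The number of passes is fixed by $b$ and $\varepsilon$ and is at most $I_{tot}$, the budget in Lemma 10 always holds, and Phase 3 is run only if $p(\Delta_I)\le\frac{44}cb$. Since $b=\beta+\varepsilon$, $b^2/\varepsilon^2\le2\beta^2/\varepsilon^2+2$, so Phase 3 costs
$$O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+O\Big(d+\log\frac e\delta\Big).$$
The passes and the Phase 1 minimizers cost $O(\log\frac e\varepsilon)$ times $\min\{\mathfrak s,\frac d\varepsilon\}\cdot\text{polylog}+O(d+\log\frac1{\delta_1})$. Since $1\le d\le\min\{\mathfrak s,\frac d\varepsilon\}$, everything except the first term is $\min\{\mathfrak s,\frac d\varepsilon\}\cdot$polylog, and only $\log\frac1\varepsilon,\log\frac1\delta,\log d$ are hidden. This proves Theorem 1, and with it the conjectured bound. $\blacksquare$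

The proof includes $\mathfrak s=\infty$, through family (b), and does not use the earlier upper bound with $\mathfrak sd$.

## 12. Lower bounds: proof of Theorem 2

In both parts $\beta=0$: we choose a random noiseless target and bound the success probability. The marginal does not depend on the target, so we may condition on the unlabeled stream and on the internal randomness, that is, treat the learner as deterministic. A bound on the average over targets gives a bad target.

**Part (a).** The aim is to make precise the argument of Section 1 that unqueried points of a star are dangerous. Let $x_1,\dots,x_t$ be points of a star with center $h_0$ and leaves $h_i$; such a star exists because a subset of a star set is a star set. Take the uniform marginal on them. Each point has mass $1/t\ge2\varepsilon>\varepsilon$, so success requires exact agreement with the target on all $x_i$. The target is $h_0$ with probability $\frac12$, and otherwise $h_i$ with $i$ uniform. Suppose the learner makes at most $n<t/2$ queries. Let $Q$ be the set of points queried, and $f$ the output, when all answers agree with $h_0$. If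 $f\ne h_0$ on the star, it fails for the target $h_0$, that is, with probability $\ge\frac12$. If $f=h_0$ there, it fails for every target $h_i$ with $x_i\notin Q$, since the answers on $Q$ are then the same as for $h_0$; this has probability $\ge\frac12(1-\frac nt)>\frac14$. So for $\delta\le\frac14$ fewer than $t/2$ queries are not enough. $\square$

**Part (b).** Here we use a class in which $d$ marked points are hidden among $N$. Let $\mathbb C$ be the indicators of subsets of $\{1,\dots,N\}$ of size at most $d$. Its VC dimension is $d$, and $\mathfrak s=N$ (center $\emptyset$, leaves the singletons). Let $n=\min\{N-1,\lfloor d/(8\varepsilon)\rfloor\}$; since $N\ge32d$ and $\varepsilon\le1/256$, $n\ge16d$. Put mass $8\varepsilon/d$ on each of $1,\dots,n$ and the rest on $N$. The target is a uniform $d$-subset $G$ of $[n]$. Success requires at most $d/8$ mistakes on $[n]$. Let the learner make at most $n/16$ queries.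

*Few marked points are found.* At each query of a new point of $[n]$, the unfound part of $G$ is uniform among subsets, of its size, of at least $\frac{15}{16}n$ unqueried points. So the answer is positive with conditional probability $\le\frac d{15n/16}$. The number $K$ of positives found has $\mathbb EK\le\frac n{16}\cdot\frac{16d}{15n}=\frac d{15}$, and $\Pr(K>d/4)\le\frac4{15}$.

*The others are not guessed.* Given the transcript, the unfound part of $G$ is a uniform $(d-K)$-subset of the at least $\frac{15}{16}n$ unqueried points. If $K\le d/4$ and the learner succeeds, its predicted positive set among the unqueried points has size at most $d+\frac d8=\frac98d$ and contains at least $d-K-\frac d8\ge\frac58d$ points of $G$. For a predicted set of size $\le\frac98d$ the expected size of this intersection is at most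
$$\frac98d\cdot\frac d{15n/16}=1.2\,\frac{d^2}n\le0.075\,d,$$
so by Markov this has probability at most $0.075/0.625=0.12$.

Hence the success probability is at most $\frac4{15}+0.12<\frac12<1-\delta$. Therefore $\mathrm{QC}_a(\varepsilon,\delta;0,\mathbb C)>n/16$. Since $N-1\ge N/2$ and $\lfloor y\rfloor\ge y/2$ for $y\ge1$, this is at least $\frac1{32}\min\{N,\frac d{8\varepsilon}\}$. $\square$

By part (b), among bounds that depend on the class only through $(d,\mathfrak s)$, the term $\min\{\mathfrak s,d/\varepsilon\}$ is optimal up to constants and polylogarithmic factors, for finite $\mathfrak s\ge32d$, $\varepsilon\le1/256$ and $\delta\le1/4$.
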